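\title{Extensions of semigroup generators with bounded resolvent on the imaginary axis}

\begin{abstract}
Let $A$ generate a $C_0$-semigroup $T$ on a complex Banach space $X$, and suppose that $\|(A-is)x\|\ge c\|x\|$ for all $x\in D(A)$ and $s\in\mathbb R$. We prove that $T$ extends, with the same operator norms, to a $C_0$-semigroup on a larger Banach space whose generator $B$ satisfies $i\mathbb R\subset\rho(B)$ and $\|(is-B)^{-1}\|\le C_0/c$, where $C_0$ is an absolute constant. The larger space is a quotient of $X\oplus F$, where $F$ is a space of $X$-valued functions on the line. The main estimate is a lower bound for $d/dt-A$ in a weighted norm defined by a Gaussian windowed Fourier transform.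
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All Banach spaces in this paper are complex. A \emph{$C_0$-semigroup} on $X$ is a family $T=(T(\tau))_{\tau\ge0}$ of bounded operators with $T(0)=I$, $T(\tau+\tau')=T(\tau)T(\tau')$, and $T(\tau)x\to x$ as $\tau\downarrow0$ for every $x\in X$. Its \emph{generator} is $Ax=\lim_{h\downarrow0}h^{-1}(T(h)x-x)$, defined on the subspace $D(A)$ where the limit exists. For an operator $B$ on $Y$, the resolvent set $\rho(B)$ consists of the $\lambda\in\mathbb C$ for which $\lambda-B\colon D(B)\to Y$ is bijective with bounded inverse $R(\lambda,B)=(\lambda-B)^{-1}$. An \emph{extension} of an operator $A$ on $X$ is an operator $B$ on a Banach space $Y$ that contains $X$ isometrically as a closed subspace, such that $D(A)\subseteq D(B)$ and $Bx=Ax$ for $x\in D(A)$.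

A point $is$ can lie outside $\rho(A)$ for two reasons: $is-A$ is not bounded below, or it is bounded below but not onto. No extension can remove the first defect. Indeed, if $B$ extends $A$, $i\mathbb R\subset\rho(B)$ and $K=\sup_s\|R(is,B)\|<\infty$, then for $x\in D(A)$
\[
\|x\|=\|R(is,B)(is-A)x\|\le K\|(A-is)x\| .
\]
So a uniform lower bound
\begin{equation}\label{eq:lower}
\|(A-is)x\|\ge c\|x\|\qquad(x\in D(A),\ s\in\mathbb R)
\end{equation}
with some $c>0$ is necessary for such an extension to exist. The second defect looks curable, since a larger space can hold the missing solutions of $(is-A)z=x$. The question, posed in \cite{source}, is whether it can be cured at all points of the axis at once, uniformly, and without losing the semigroup: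

\begin{quote}
Let $A$ generate a $C_0$-semigroup and satisfy \eqref{eq:lower}. Does $A$ have an extension $B$ that generates a $C_0$-semigroup and satisfies $i\mathbb R\subset\rho(B)$ and $\sup_{s\in\mathbb R}\|R(is,B)\|<\infty$?
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
There is an absolute constant $C_0$ with the following property. Let $A$ generate a $C_0$-semigroup $T$ on a Banach space $X$ and satisfy \eqref{eq:lower} with a constant $c>0$. Then there are a Banach space $Y$ containing $X$ isometrically and a $C_0$-semigroup $S$ on $Y$, whose generator $B$ extends $A$, such that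
\begin{enumerate}
\item[(i)] $S(\tau)|_X=T(\tau)$ and $\|S(\tau)\|=\|T(\tau)\|$ for all $\tau\ge0$;
\item[(ii)] $i\mathbb R\subset\rho(B)$ and $\sup_{s\in\mathbb R}\|R(is,B)\|\le C_0/c$.
\end{enumerate}
\end{theorem}

Under \eqref{eq:lower} the imaginary axis lies entirely in $\rho(A)$ or entirely outside it. For if $is_0\in\rho(A)$, then $\|R(is_0,A)\|\le1/c$, and the factorization $is-A=(I+i(s-s_0)R(is_0,A))(is_0-A)$ with the Neumann series gives $is\in\rho(A)$ for $|s-s_0|<c$; repeating this step covers the axis. In that case $B=A$ works; this happens, for instance, for every bounded $A$, since then $is\in\rho(A)$ for $|s|>\|A\|$. The theorem has content when $is-A$ fails to be onto for every $s$. This does occur.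

\begin{example}\label{ex:shift}
On $Y=L^2(\mathbb R)$ let $(S(\tau)\xi)(q)=e^{\tau}\xi(q-\tau)$ for $\tau\in\mathbb R$. The Fourier transform turns $S(\tau)$ into multiplication by $e^{\tau(1-i\omega)}$ and the generator $B$ into multiplication by $1-i\omega$, so $i\mathbb R\subset\rho(B)$ and $\|R(is,B)\|\le1$. Since $-B$ generates $(S(-r))_{r\ge0}$ and $\|S(-r)\|=e^{-r}$, the Laplace formula for the resolvent gives
\begin{equation}\label{eq:shiftres}
R(is,B)\xi=-\int_0^\infty e^{isr}S(-r)\xi\,dr .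
\end{equation}
Let $X$ be the subspace of functions vanishing on $(-\infty,0)$. It is invariant under $S(\tau)$ for $\tau\ge0$; let $A$ generate the restricted semigroup. Then $B$ extends $A$, so \eqref{eq:lower} holds with $c=1$. For the indicator function $x$ of $[0,1]$ and $q<0$, formula \eqref{eq:shiftres} gives $(R(is,B)x)(q)=-e^{(1-is)q}\int_0^1e^{-(1-is)p}\,dp\ne0$. So $R(is,B)x\notin X$, and $x$ is not in the range of $is-A$, for any $s$.
\end{example}

Here the extension is visible: one adds the half-line from which the shift moves away. For a general $A$ there is nothing to add but formal objects built from $X$ and $A$. Section~\ref{sec:models} finds the right ones in two model cases; the proof occupies Sections~\ref{sec:tools}--\ref{sec:resolvent}.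

\section{Two models}\label{sec:models}

New vectors will be adjoined to $X$ as formal symbols subject to relations. The following observation transfers operators to the resulting space.

\begin{lemma}\label{lem:quot}
Let $Z$ be a normed space, $N\subseteq Z$ a linear subspace, $\|z\|_Y=\inf_{n\in N}\|z+n\|$, and let $Y$ be the completion of $Z$ modulo the null space of this seminorm. Every bounded operator $U$ on $Z$ with $UN\subseteq N$ induces an operator on $Y$ of norm at most $\|U\|$.
\end{lemma}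

\begin{proof}
For $n\in N$ we have $\|Uz\|_Y\le\|Uz+Un\|\le\|U\|\,\|z+n\|$. Take the infimum over $n$ and extend by density.
\end{proof}

\subsection*{Adjoining one inverse}
Let $A$ be a bounded operator with $\|Ax\|\ge\|x\|$. We construct a bounded extension $B$ with $\|B^{-1}\|\le1$. The space must contain the finite sums $\sum_nB^{-n}x_n$ with $x_n\in X$, of norm at most $\sum_n\|x_n\|$, and these satisfy $B^{-n-1}Ay=B^{-n}y$. So let $Z$ be the space of finitely supported sequences $(x_n)_{n\ge0}$ with norm $\sum_n\|x_n\|$, write $x\delta_n$ for the sequence with $x$ in place $n$ and zeros elsewhere, and let $N$ be the span of the elements $Ay\,\delta_{n+1}-y\,\delta_n$. The general element of $N$ is $(-y_0,\,Ay_0-y_1,\,Ay_1-y_2,\dots)$ with $(y_n)$ finitely supported. Form $Y$ as in Lemma~\ref{lem:quot}.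

The relations might collapse $X$. They do not, because of the telescoping bound
\begin{equation}\label{eq:telescope}
\sum_{n\ge1}\|Ay_{n-1}-y_n\|\ge\sum_{n\ge1}\big(\|y_{n-1}\|-\|y_n\|\big)=\|y_0\| ,
\end{equation}
which shows that $x\delta_0+n$ has norm at least $\|x-y_0\|+\|y_0\|\ge\|x\|$ for every $n\in N$. Thus $x\mapsto x\delta_0$ is isometric into $Y$. The operator $A$ acting in each coordinate and the shift $J(x\delta_n)=x\delta_{n+1}$ commute and map $N$ into $N$; they induce $B$, which extends $A$, and $J$, with $\|J\|\le1$. Finally $JB(x\delta_n)=Ax\,\delta_{n+1}$ equals $x\delta_n$ modulo $N$, so $J=B^{-1}$.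

Two features will persist. The inverse $J$ is defined without reference to $A$, and the hypothesis on $A$ enters only in the a priori bound \eqref{eq:telescope}. But the construction treats one point, and it gives no control of $B-is$ for $|s|\ge1$. To treat all $s$ at once we replace the index $n$ by a continuous variable, on which there is one operator $J_s$ for each frequency $s$.

\subsection*{A formula for the resolvent}
For functions on $\mathbb R$ with values in $X$ put
\[
Ly=y'-Ay,\qquad (e_sx)(t)=e^{ist}x,\qquad (K_sf)(t)=\int_0^te^{is(t-r)}f(r)\,dr .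
\]
Return to Example~\ref{ex:shift}. For continuous $f\colon\mathbb R\to X$ with $\|f(r)\|=O(e^{\beta|r|})$, $\beta<1$, let
\[
\Phi f=-\int_0^\infty S(-r)f(r)\,dr\in Y .
\]
Three identities hold. First, $\Phi(e_sx)=R(is,B)x$ by \eqref{eq:shiftres}. Second, exchanging the order of integration and putting $t=r+q$,
\[
\Phi(K_sf)=-\int_0^\infty\Big(\int_0^\infty e^{isq}S(-q)\,dq\Big)S(-r)f(r)\,dr=-R(is,B)\Phi f .
\]
Third, if $y$ is $C^1$ with values in $D(A)$ and $y,y',Ay$ are continuous with the same growth, then $\frac{d}{dr}S(-r)y(r)=S(-r)(Ly)(r)$, and so $\Phi(Ly)=y(0)$. Hence the map $(x,f)\mapsto x+\Phi f$ annihilates the pairs $(-y(0),Ly)$, and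
\[
R(is,B)(x+\Phi f)=\Phi(e_sx-K_sf) .
\]
One thinks of $\Phi f$ as the value at $0$ of the moderately growing solution of $y'-By=f$. In general neither $B$ nor $\Phi$ is given, so we reverse the logic: we define $Y$ as $X\oplus F$ modulo the pairs $(-y(0),Ly)$, for a suitable normed space $F$ of functions, and we define the candidate resolvent by $J_s(x,f)=(0,e_sx-K_sf)$. The space $F$ must have three properties:
\begin{enumerate}
\item[(F1)] $\|y(0)\|\le\gamma\|Ly\|_F$ with an absolute constant $\gamma$, the analog of \eqref{eq:telescope};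
\item[(F2)] $\|e_sx\|_F\le C\|x\|$ and $\|K_sf\|_F\le C\|f\|_F$, uniformly in $s$;
\item[(F3)] bounded operators $U$ on $X$ act pointwise on $F$ with norm at most $\|U\|$, and continuously with respect to strong convergence.
\end{enumerate}

\subsection*{Which norm?}
Let $c=1$. Hypothesis \eqref{eq:lower} concerns one frequency at a time, so (F1) calls for a norm on the Fourier side. With $\hat y(\sigma)=\int y(r)e^{-i\sigma r}\,dr$ we have $\widehat{Ly}(\sigma)=(i\sigma-A)\hat y(\sigma)$ when $y,y',Ay$ are continuous and integrable, so if $\hat y$ is integrable then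
\[
\int\|\widehat{Ly}(\sigma)\|\,d\sigma\ge\int\|\hat y(\sigma)\|\,d\sigma\ge2\pi\|y(0)\| .
\]
This norm gives (F1) in one line, but it admits only bounded functions, whereas (F2) requires that $K_0^n(e_0x)=t^nx/n!$ have norm at most $C^{n+1}\|x\|$. A weight $e^{-b|t|}$ achieves this, since $\int|t|^ne^{-b|t|}\,dt/n!=2b^{-n-1}$.

A one-sided weight $e^{-mt}$ is harmless: the Fourier transform of $e^{-mt}Ly$ is $(m+i\sigma-A)$ applied to that of $e^{-mt}y$, and \eqref{eq:lower} persists for small $|m|$. But the weight must decay in both directions, so $m$ must change sign. Neither half-line can be discarded. In Example~\ref{ex:shift} the map $\Phi$ sees only $r>0$, while for $X=\mathbb C$, $A=-1$ the corresponding map is $\Phi f=\int_{-\infty}^0e^{r}f(r)\,dr$, and a direct sum of the two operators needs both. The scalar case also limits the weight: $y(t)=e^{-t}$ has $Ly=0$ and $y(0)=1$, so (F1) fails if $F$ admits growth $e^{|t|}$. We therefore take a weight $W=e^{-M}$ whose slope $M'$ moves slowly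 from $-b$ to $b$, with $b<1$, and a Fourier transform localized near time $t$ by a wide Gaussian window, so that near $t$ the weight acts like $e^{-M'(t)r}$.

\section{Normalization and standard facts}\label{sec:tools}

It suffices to prove the theorem for $c=1$. Indeed, $A_1=c^{-1}A$ generates $T_1(\tau)=T(\tau/c)$ and satisfies \eqref{eq:lower} with constant $1$. If $S_1$, $B_1$ are as in the theorem for $A_1$, then $B=cB_1$ extends $A$ and generates $S(\tau)=S_1(c\tau)$, which satisfies (i), and $R(is,B)=c^{-1}R(is/c,B_1)$.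

From now on $c=1$ and $b=\frac14$, and $C$ denotes absolute constants. Writing $\lambda=m+i\sigma$, the triangle inequality gives
\begin{equation}\label{eq:strip}
\|(\lambda-A)x\|\ge\tfrac34\|x\|\qquad(x\in D(A),\ |\operatorname{Re}\lambda|\le b).
\end{equation}
Integrals of vector-valued functions are Bochner integrals. We use the following facts.
\begin{enumerate}
\item[(S1)] A generator $A$ is closed and densely defined, $\|T(\tau)\|$ is bounded on bounded intervals, $T(\tau)D(A)\subseteq D(A)$, and $AT(\tau)x=T(\tau)Ax$ for $x\in D(A)$.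
\item[(S2)] The averages $U_hx=h^{-1}\int_0^hT(\tau)x\,d\tau$ satisfy $U_hx\to x$ as $h\downarrow0$, $U_hx\in D(A)$ and $AU_hx=h^{-1}(T(h)x-x)$ for $x\in X$; for $x\in D(A)$ the last vector equals $U_hAx$.
\item[(S3)] If $B$ generates $S$ on $Y$ and $\mathcal G\subseteq D(B)$ is a subspace that is dense in $Y$ and invariant under every $S(\tau)$, then $\mathcal G$ is a \emph{core}: each $\eta\in D(B)$ is the limit of some $\eta_n\in\mathcal G$ with $B\eta_n\to B\eta$ \cite[Prop.~II.1.7]{EN}.
\item[(S4)] (Hille's theorem.) If $A$ is closed, $\phi$ takes values in $D(A)$, and $\phi$ and $A\phi$ are integrable, then $\int\phi\in D(A)$ and $A\int\phi=\int A\phi$.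
\item[(S5)] If $w\colon\mathbb R\to X$ is continuous and $w,\hat w$ are integrable, then $\|w(r)\|\le\frac1{2\pi}\int\|\hat w(\sigma)\|\,d\sigma$ for all $r$. (Apply scalar Fourier inversion to $x^*\circ w$ for $x^*\in X^*$, $\|x^*\|\le1$.)
\item[(S6)] If $w\in C^1(\mathbb R;X)$ and $w,w'$ are integrable, then $\widehat{w'}(\sigma)=i\sigma\hat w(\sigma)$. (The function $w=w(0)+\int_0^{\cdot}w'$ has limits at $\pm\infty$, which vanish since $w$ is integrable; integrate by parts.)
\end{enumerate}

\section{A space of functions of exponential growth}\label{sec:F}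

Let $\varepsilon=\frac18$, $g(t)=e^{-\varepsilon^2t^2/2}$, and $W=e^{-M}$, where
\[
M(t)=t^2/128\quad(|t|\le16),\qquad M(t)=|t|/4-2\quad(|t|\ge16).
\]
Then $M$ is even and $C^1$ with $M'(t)=\max(-b,\min(b,t/64))$, so $|M'|\le b$ and $M'$ is $\frac1{64}$-Lipschitz. The identity $t^2/128-|t|/4+2=(|t|-16)^2/128$ gives $M(t)\ge|t|/4-2$, and $|M'|\le b$ gives $|M(t)-M(t-r)|\le b|r|$. Since $M(0)=0$,
\begin{equation}\label{eq:W}
e^{-b|t|}\le W(t)\le e^2e^{-b|t|},\qquad W(t)\le e^{b|r|}W(t-r)\qquad(t,r\in\mathbb R).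
\end{equation}
The Gaussian decays faster than the weight:
\begin{equation}\label{eq:gW}
|g^{(j)}(r-t)|\le Ce^{-b|r-t|}\le Ce^{b|t|}W(r)\qquad(j=0,1,2).
\end{equation}
Let $L^1_W=L^1(\mathbb R,W\,dt;X)$, with norm $\|\cdot\|_W$. For $f\in L^1_W$ the \emph{windowed Fourier transform} is
\[
Vf(t,\sigma)=\int_{\mathbb R}f(r)g(r-t)e^{-i\sigma r}\,dr ,
\]
the Fourier transform of the piece $f\,g(\cdot-t)$ of $f$ near $t$. By \eqref{eq:gW} and dominated convergence, $Vf$ is continuous and differentiable in $t$, with continuous derivative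
\begin{equation}\label{eq:dt}
\partial_tVf(t,\sigma)=-\int_{\mathbb R}f(r)g'(r-t)e^{-i\sigma r}\,dr .
\end{equation}
Define
\[
F=\Big\{f\in C(\mathbb R;X)\cap L^1_W:\ \|f\|_F=\iint W(t)\|Vf(t,\sigma)\|\,d\sigma\,dt<\infty\Big\}.
\]
Thus $f$ is measured locally by the $L^1$ norm of its Fourier transform and globally in $L^1$ with weight $W$. Completeness of $F$ will not be needed. Put $G=\int gW\,dt$ and $\|W\|_1=\int W\,dt$, and write $e_sf$ for the function $t\mapsto e^{ist}f(t)$.

\begin{lemma}\label{lem:F}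
Let $f\in F$, $x\in X$ and $r,s\in\mathbb R$.
\begin{enumerate}
\item[(a)] $\|f(0)\|\le(2\pi G)^{-1}\|f\|_F$ and $\|f\|_W\le C\|f\|_F$. In particular $\|\cdot\|_F$ is a norm.
\item[(b)] $e_sf\in F$ and $\|e_sf\|_F=\|f\|_F$.
\item[(c)] $\|f(\cdot-r)\|_W\le e^{b|r|}\|f\|_W$ and $\|f(\cdot-r)\|_F\le e^{b|r|}\|f\|_F$.
\item[(d)] If $u\in C^2(\mathbb R;X)$ and $u,u',u''\in L^1_W$, then $u\in F$ and $\|u\|_F\le C(\|u\|_W+\|u'\|_W+\|u''\|_W)$.
\item[(e)] $e_sx\in F$ and $\|e_sx\|_F=2\pi\|W\|_1\|x\|$.
\end{enumerate}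
\end{lemma}

\begin{proof}
(a) For almost every $t$ the function $Vf(t,\cdot)$ is integrable, and (S5) applied to $f\,g(\cdot-t)$ gives
\[
\|f(r)\|\,g(r-t)\le\frac1{2\pi}\int\|Vf(t,\sigma)\|\,d\sigma\qquad(r\in\mathbb R).
\]
Put $r=0$ and integrate against $W(t)\,dt$; as $g$ is even, this is the first bound. For the second, integrate over $|r-t|\le1$, where $g(r-t)\ge e^{-1}$, and then against $W(t)\,dt$:
\[
e^{-1}\int\|f(r)\|\int_{|t-r|\le1}W(t)\,dt\,dr\le\frac1\pi\|f\|_F .
\]
By \eqref{eq:W} the inner integral is at least $2e^{-b}W(r)$.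

(b) We have $V(e_sf)(t,\sigma)=Vf(t,\sigma-s)$.

(c) We have $\|f(\cdot-r)\|_W=\int W(t+r)\|f(t)\|\,dt$ and $V(f(\cdot-r))(t,\sigma)=e^{-i\sigma r}Vf(t-r,\sigma)$. Both bounds follow from $W(t+r)\le e^{b|r|}W(t)$.

(d) Let $w=u\,g(\cdot-t)$. By \eqref{eq:gW}, $w,w',w''$ are integrable, and (S6) applied twice shows that $(1+\sigma^2)Vu(t,\sigma)$ is the Fourier transform of $w-w''$. Since $\int(1+\sigma^2)^{-1}d\sigma=\pi$,
\[
\int\|Vu(t,\sigma)\|\,d\sigma\le\pi\int\|w-w''\|\,dr\le C\sum_{j,k\le2}\int\|u^{(k)}(r)\|\,|g^{(j)}(r-t)|\,dr .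
\]
Integrate against $W(t)\,dt$ and use $\int W(t)|g^{(j)}(r-t)|\,dt\le W(r)\int e^{b|q|}|g^{(j)}(q)|\,dq\le CW(r)$.

(e) We have $V(e_sx)(t,\sigma)=e^{i(s-\sigma)t}\hat g(\sigma-s)x$ with $\hat g(\omega)=\sqrt{2\pi}\,\varepsilon^{-1}e^{-\omega^2/(2\varepsilon^2)}>0$, and $\int\hat g=2\pi$.
\end{proof}

The rest of (F2) is the boundedness of $K_s$. By modulation it is enough to bound the primitive $K_0f$. This is easy in $L^1_W$, but the primitive has one derivative and part (d) asks for two. We gain the missing derivative by first inverting $d/dt+\beta$ with $\beta>b$, which is an average of translations and therefore bounded on $F$.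

\begin{lemma}\label{lem:K}
There is an absolute constant $C_1$ such that for $f\in F$ and $s\in\mathbb R$ the function $v=K_sf$ lies in $F\cap C^1(\mathbb R;X)$ and satisfies $v(0)=0$, $v'=isv+f$, and $\|v\|_F\le C_1\|f\|_F$.
\end{lemma}

\begin{proof}
The formulas for $v(0)$ and $v'$ hold because $f$ is continuous. Since $K_sf=e_sK_0(e_{-s}f)$, Lemma~\ref{lem:F}(b) reduces the bound to $s=0$.

\emph{The primitive in $L^1_W$.} For $0\le r\le t$, \eqref{eq:W} gives $W(t)\le e^2e^{-br}e^{-b(t-r)}\le e^2W(r)e^{-b(t-r)}$, so $\int_r^\infty W\,dt\le4e^2W(r)$. For $\phi\in C(\mathbb R;X)\cap L^1_W$,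
\[
\int_0^\infty W(t)\|K_0\phi(t)\|\,dt\le\int_0^\infty\|\phi(r)\|\int_r^\infty W(t)\,dt\,dr\le4e^2\int_0^\infty\|\phi(r)\|W(r)\,dr .
\]
As $W$ is even, the reflection $t\mapsto-t$ gives the same bound on the negative half-line. Thus $\|K_0\phi\|_W\le4e^2\|\phi\|_W$.

\emph{The smoothing.} Let $\beta=b+1$ and
\[
p(t)=\int_0^\infty e^{-\beta r}f(t-r)\,dr=e^{-\beta t}\int_{-\infty}^te^{\beta q}f(q)\,dq .
\]
The integral converges because $e^{\beta q}\le e^{-b|q|}\le W(q)$ for $q\le0$. The second form shows that $p\in C^1$ and $p'=f-\beta p$. By Lemma~\ref{lem:F}(c),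
\[
\int W(t)\int_0^\infty e^{-\beta r}\|f(t-r)\|\,dr\,dt\le\int_0^\infty e^{-\beta r}e^{br}\,dr\,\|f\|_W=\|f\|_W .
\]
So $\|p\|_W\le\|f\|_W$. By \eqref{eq:gW} the same double integral dominates the one defining $Vp(t,\sigma)$ for fixed $t$, so Fubini's theorem gives $Vp(t,\sigma)=\int_0^\infty e^{-\beta r}V(f(\cdot-r))(t,\sigma)\,dr$, and Lemma~\ref{lem:F}(c) gives $\|p\|_F\le\int_0^\infty e^{-\beta r}e^{br}\,dr\,\|f\|_F=\|f\|_F$.

\emph{The decomposition.} Let $H=K_0p$. Integrating $f=p'+\beta p$ from $0$ to $t$ gives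
\[
K_0f=p-e_0p(0)+\beta H .
\]
By parts (e) and (a) of Lemma~\ref{lem:F}, $\|e_0p(0)\|_F\le\|W\|_1G^{-1}\|p\|_F$. The function $H$ is $C^2$ with $H'=p$ and $H''=f-\beta p$, so $\|H\|_W+\|H'\|_W+\|H''\|_W\le C\|f\|_W\le C\|f\|_F$, and part (d) gives $\|H\|_F\le C\|f\|_F$.
\end{proof}

Next comes (F3). Operators on $X$ act on functions pointwise, $(Uf)(t)=U(f(t))$. Let
\[
F_A=\{f\in F:\ f(t)\in D(A)\text{ for all }t,\ Af\in F\}.
\]

\begin{lemma}\label{lem:ops}
\begin{enumerate}
\item[(a)] If $U$ is a bounded operator on $X$ and $f\in F$, then $Uf\in F$ and $\|Uf\|_F\le\|U\|\,\|f\|_F$. If $U_n\to U$ strongly, then $U_nf\to Uf$ in $F$.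
\item[(b)] $T(\tau)f\to f$ in $F$ as $\tau\downarrow0$, for every $f\in F$.
\item[(c)] $F_A$ is dense in $F$ and invariant under every $T(\tau)$, and $h^{-1}(T(h)f-f)\to Af$ in $F$ as $h\downarrow0$ for $f\in F_A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $V(Uf)=UVf$, which gives the bound. If $U_n\to U$ strongly, then $\sup_n\|U_n\|<\infty$ by uniform boundedness, and $W\|(U_n-U)Vf\|$ tends to $0$ pointwise and is dominated by a multiple of $W\|Vf\|$. Part (b) is (a) along any sequence $\tau_n\downarrow0$.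

(c) For $f\in F$, (S2) and (a) give $U_hf\in F$, $U_hf(t)\in D(A)$, $AU_hf=h^{-1}(T(h)-I)f\in F$, and $U_hf\to f$ in $F$. So $F_A$ is dense. For $f\in F_A$, (S1) gives $AT(\tau)f=T(\tau)Af\in F$, and (S2) gives $h^{-1}(T(h)f-f)=U_hAf\to Af$ in $F$.
\end{proof}

\section{The lower bound for $d/dt-A$}\label{sec:lower}

Let
\[
\mathcal D=\{y\in F_A\cap C^1(\mathbb R;X):\ y'\in F\},\qquad L\colon\mathcal D\to F,\quad Ly=y'-Ay .
\]
This section proves (F1). It is the only place where \eqref{eq:lower} is used, and of the semigroup it uses only that $A$ is closed.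

The window does not commute with $d/dt$. We shall see that on the weighted transform $WVy$ the operator $L$ acts as $i\sigma+M'(t)-A$, which \eqref{eq:strip} bounds below, plus the error $\partial_t(WVy)$. So we need to know that $WVf$ varies slowly in $t$, for every $f\in F$. For $f=e_sx$ this can be seen directly: $\partial_t(WVf)=(i(s-\sigma)-M'(t))WVf$, where $|M'|\le\frac14$ and the mean of $|s-\sigma|$ against $\hat g(\sigma-s)$ is $\varepsilon\sqrt{2/\pi}<\frac1{10}$. For general $f$ we use that a Gaussian window makes $Vf$ an entire function up to an explicit factor, so that a Cauchy estimate bounds the derivative.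

\begin{lemma}\label{lem:bernstein}
For every $f\in F$,
\[
\iint\big\|\partial_t\big(W(t)Vf(t,\sigma)\big)\big\|\,d\sigma\,dt\le\tfrac12\|f\|_F .
\]
\end{lemma}

\begin{proof}
Put $\zeta=t-i\sigma/\varepsilon^2$. Expanding the square in $g(r-t)$ gives $g(r-t)e^{-i\sigma r}=e^{-\varepsilon^2t^2/2}e^{-\varepsilon^2r^2/2+\varepsilon^2r\zeta}$, and hence
\[
W(t)Vf(t,\sigma)=e^{-\Psi(t)}\Upsilon(\zeta),\qquad\Psi(t)=M(t)+\frac{\varepsilon^2t^2}2,\qquad\Upsilon(\zeta)=\int f(r)e^{-\varepsilon^2r^2/2+\varepsilon^2r\zeta}\,dr .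
\]
The function $\Upsilon$ is entire: for $\zeta$ in a compact set, $(1+|r|)e^{-\varepsilon^2r^2/2+\varepsilon^2|r||\zeta|}$ is at most a constant times $W(r)$, so we may differentiate under the integral. The derivative $\Psi'$ is Lipschitz with constant $\frac1{64}+\varepsilon^2=\frac1{32}$, so
\begin{equation}\label{eq:taylor}
\Psi(t_0+u_1)-\Psi(t_0)-\Psi'(t_0)u_1\le u_1^2/64\qquad(t_0,u_1\in\mathbb R).
\end{equation}

The factor $e^{-\Psi(t)}$ is not holomorphic in $\zeta$, so near a given point we replace $\Psi$ by its tangent line. Fix $(t_0,\sigma_0)$, let $\zeta_0=t_0-i\sigma_0/\varepsilon^2$, and define the entire function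
\[
H(u)=e^{-\Psi(t_0)-\Psi'(t_0)u}\,\Upsilon(\zeta_0+u),\qquad u=u_1+iu_2 .
\]
Then $H'(0)=e^{-\Psi(t_0)}(\Upsilon'(\zeta_0)-\Psi'(t_0)\Upsilon(\zeta_0))=\partial_t(WVf)(t_0,\sigma_0)$. Let $P=W\|Vf\|$, so that $\iint P=\|f\|_F$. The point $\zeta_0+u$ corresponds to $(t_0+u_1,\sigma_0-\varepsilon^2u_2)$, and by \eqref{eq:taylor}, for $|u|<\rho:=8$,
\[
\|H(u)\|=e^{\Psi(t_0+u_1)-\Psi(t_0)-\Psi'(t_0)u_1}P(t_0+u_1,\sigma_0-\varepsilon^2u_2)\le e\,P(t_0+u_1,\sigma_0-\varepsilon^2u_2).
\]
The Taylor series $H(u)=\sum_na_nu^n$ converges uniformly on the disk $|u|<\rho$, and in polar coordinates $\int_{|u|<\rho}u^n\bar u\,du_1du_2$ is $0$ for $n\ne1$ and $\pi\rho^4/2$ for $n=1$. Therefore $H'(0)=\frac2{\pi\rho^4}\int_{|u|<\rho}H(u)\bar u\,du_1du_2$, and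
\[
\|\partial_t(WVf)(t_0,\sigma_0)\|\le\frac{2e}{\pi\rho^4}\int_{|u|<\rho}|u|\,P(t_0+u_1,\sigma_0-\varepsilon^2u_2)\,du_1du_2 .
\]
Integrate over $(t_0,\sigma_0)$. For each fixed $u$ the integral of the translate of $P$ is $\|f\|_F$, and $\int_{|u|<\rho}|u|\,du_1du_2=2\pi\rho^3/3$. By Tonelli's theorem the left side of the lemma is at most $\frac{4e}{3\rho}\|f\|_F=\frac e6\|f\|_F\le\frac12\|f\|_F$.
\end{proof}

\begin{remark}\label{rem:constants}
If $\Psi'$ is $\kappa$-Lipschitz, the proof gives the constant $\frac4{3\rho}e^{\kappa\rho^2/2}$, which for $\rho=\sqrt{2/\kappa}$ is $\frac{4e}3\sqrt{\kappa/2}$. It must be smaller than the constant $\frac34$ in \eqref{eq:strip}; this is why the window is wide and $M'$ varies slowly. For the weight $e^{-b|t|}$ itself, the corner at $0$ contributes up to $2b|u_1|$ to the left side of \eqref{eq:taylor}, which is $4$ when $|u_1|=8$, and the argument no longer gives a small constant.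
\end{remark}

\begin{proposition}\label{prop:lower}
$\|Ly\|_F\ge\frac14\|y\|_F$ for all $y\in\mathcal D$. Consequently, with $\gamma=2/(\pi G)$,
\begin{equation}\label{eq:apriori}
\|y(0)\|\le\gamma\|Ly\|_F\qquad(y\in\mathcal D).
\end{equation}
\end{proposition}

\begin{proof}
Fix $t$ and let $w=y\,g(\cdot-t)$. Since $y,y'\in L^1_W$, both $w$ and $w'=y'g(\cdot-t)+y\,g'(\cdot-t)$ are integrable by \eqref{eq:gW}. By (S6) and \eqref{eq:dt}, $V(y')-\partial_tVy=i\sigma Vy$. Since $Ay\in L^1_W$, Hille's theorem applied to $r\mapsto w(r)e^{-i\sigma r}$ gives $Vy(t,\sigma)\in D(A)$ and $V(Ay)=AVy$. Hence $V(Ly)=(i\sigma-A)Vy+\partial_tVy$. Multiply by $W$ and use $W\partial_tVy=\partial_t(WVy)+M'WVy$: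
\[
W\,V(Ly)=\big(i\sigma+M'(t)-A\big)(WVy)+\partial_t(WVy).
\]
As $|M'(t)|\le b$, \eqref{eq:strip} gives $W\|V(Ly)\|\ge\frac34W\|Vy\|-\|\partial_t(WVy)\|$ at every point $(t,\sigma)$. Integrating, and using Lemma~\ref{lem:bernstein} and $\|y\|_F<\infty$, we obtain $\|Ly\|_F\ge(\frac34-\frac12)\|y\|_F$. Finally $\|y(0)\|\le(2\pi G)^{-1}\|y\|_F\le4(2\pi G)^{-1}\|Ly\|_F$ by Lemma~\ref{lem:F}(a).
\end{proof}

\section{The extended space and semigroup}\label{sec:Y}

Let $Z=X\oplus F$ with norm $\|x\|+\gamma\|f\|_F$, let $N=\{(-y(0),Ly):y\in\mathcal D\}$, and let $Y$ be the Banach space of Lemma~\ref{lem:quot}. Write $[x,f]$ for the class of $(x,f)$ in $Y$. These classes are dense in $Y$,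
\begin{equation}\label{eq:Ynorm}
\|[x,f]\|_Y=\inf_{y\in\mathcal D}\big(\|x-y(0)\|+\gamma\|f+Ly\|_F\big)\le\|x\|+\gamma\|f\|_F ,
\end{equation}
and elements of $N$ have class $0$, that is,
\begin{equation}\label{eq:relation}
[0,Ly]=[y(0),0]\qquad(y\in\mathcal D).
\end{equation}

\emph{The embedding.} By \eqref{eq:apriori}, $\|x-y(0)\|+\gamma\|Ly\|_F\ge\|x-y(0)\|+\|y(0)\|\ge\|x\|$ for $y\in\mathcal D$, so $\|[x,0]\|_Y=\|x\|$. We identify $x$ with $[x,0]$; the image of $X$ is complete, hence closed in $Y$.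

\emph{The semigroup.} Here we use that $A$ is a generator. Let $y\in\mathcal D$ and $U=T(\tau)$. By Lemma~\ref{lem:ops}, $Uy\in F_A$ and $(Uy)'=Uy'\in F$, so $Uy\in\mathcal D$, and $L(Uy)=ULy$ by (S1). Thus $(x,f)\mapsto(Ux,Uf)$ maps $N$ into $N$; its norm on $Z$ is at most $\|U\|$. By Lemma~\ref{lem:quot},
\[
S(\tau)[x,f]=[T(\tau)x,T(\tau)f]
\]
defines an operator on $Y$ with $\|S(\tau)\|\le\|T(\tau)\|$. It restricts to $T(\tau)$ on $X$, so the norms are equal. The semigroup law holds on classes, hence on $Y$. By \eqref{eq:Ynorm} and Lemma~\ref{lem:ops}(b), $S(\tau)\eta\to\eta$ as $\tau\downarrow0$ for every class $\eta=[x,f]$; since $\|S(\tau)\|$ is bounded for $\tau\le1$, this holds for all $\eta\in Y$. So $S$ is a $C_0$-semigroup satisfying part (i) of Theorem~\ref{thm:main}. Let $B$ be its generator.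

\emph{A core.} The domain of $B$ is not explicit, so we compute on
\[
\mathcal G=\{[x,f]:\ x\in D(A),\ f\in F_A\}.
\]
By \eqref{eq:Ynorm} and Lemma~\ref{lem:ops}(c), for $[x,f]\in\mathcal G$ the difference quotients $h^{-1}(S(h)-I)[x,f]$ converge to $[Ax,Af]$. So $\mathcal G\subseteq D(B)$ and $B[x,f]=[Ax,Af]$; the case $f=0$ shows that $B$ extends $A$. The space $\mathcal G$ is invariant under $S(\tau)$, and it is dense in $Y$ because $D(A)$ is dense in $X$ and $F_A$ is dense in $F$. By (S3), $\mathcal G$ is a core for $B$.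

\section{The resolvent}\label{sec:resolvent}

Fix $s\in\mathbb R$ and define $J_s(x,f)=(0,e_sx-K_sf)$ on $Z$. By Lemmas~\ref{lem:F}(e) and~\ref{lem:K},
\[
\gamma\|e_sx-K_sf\|_F\le C_0\big(\|x\|+\gamma\|f\|_F\big),\qquad C_0=\max\big(4\|W\|_1/G,\ C_1\big),
\]
and $C_0$ is an absolute constant. It remains to show that $J_s$ respects the relations and inverts $is-B$. Both facts come from the way $L$ acts on $e_sx$ and $K_sf$.

\begin{lemma}\label{lem:identities}
\begin{enumerate}
\item[(a)] If $x\in D(A)$, then $e_sx\in\mathcal D$ and $L(e_sx)=e_s(is-A)x$.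
\item[(b)] If $f\in F_A$, then $K_sf\in\mathcal D$ and $LK_sf=f+K_s(is-A)f$.
\item[(c)] If $y\in\mathcal D$, then $K_sLy=LK_sy-e_sy(0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The functions $e_sx$, $(e_sx)'=is\,e_sx$ and $Ae_sx=e_sAx$ lie in $F$ by Lemma~\ref{lem:F}(e).

(b) Let $v=K_sf$. By Lemma~\ref{lem:K}, $v\in F\cap C^1$ and $v'=isv+f\in F$. Since $f$ and $Af$ are continuous, Hille's theorem on the interval between $0$ and $t$ gives $v(t)\in D(A)$ and $Av=K_s(Af)$, which lies in $F$ by Lemma~\ref{lem:K}. So $v\in\mathcal D$ and $Lv=f+isK_sf-K_s(Af)$.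

(c) Integrating $\frac{d}{dr}\big(e^{is(t-r)}y(r)\big)=e^{is(t-r)}(y'(r)-isy(r))$ from $0$ to $t$ gives $K_s(y')=y-e_sy(0)+isK_sy$. Subtracting $K_s(Ay)$ we get $K_sLy=y+K_s(is-A)y-e_sy(0)$, and (b) applies with $f=y\in F_A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Only (ii) is left, with $c=1$.

\emph{$J_s$ acts on $Y$.} Let $y\in\mathcal D$ and $v=K_sy$. Then $v\in\mathcal D$ and $v(0)=0$, and Lemma~\ref{lem:identities}(c) gives
\[
J_s(-y(0),Ly)=(0,-e_sy(0)-K_sLy)=(0,-Lv)=-(-v(0),Lv)\in N .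
\]
By Lemma~\ref{lem:quot}, $J_s$ induces an operator on $Y$, again called $J_s$, with $\|J_s\|\le C_0$. Since $T(\tau)e_sx=e_sT(\tau)x$ and $T(\tau)K_sf=K_sT(\tau)f$, it commutes with $S(\tau)$ on classes, hence on $Y$.

\emph{$J_s$ is a left inverse.} Let $x\in D(A)$ and $f\in F_A$. Parts (a) and (b) of Lemma~\ref{lem:identities} and the relation \eqref{eq:relation}, applied to $e_sx$ and to $K_sf$, give
\begin{align*}
J_s(is-B)[x,f]&=[0,\ e_s(is-A)x-K_s(is-A)f]=[0,\ L(e_sx)+f-LK_sf]\\
&=[x,0]+[0,f]-[0,0]=[x,f].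
\end{align*}
For $\eta\in D(B)$ choose $\eta_n\in\mathcal G$ with $\eta_n\to\eta$ and $B\eta_n\to B\eta$. As $J_s$ is bounded, the identity passes to the limit: $J_s(is-B)\eta=\eta$.

\emph{$J_s$ is a right inverse.} For $\eta\in D(B)$,
\[
h^{-1}(S(h)-I)J_s\eta=J_s\,h^{-1}(S(h)-I)\eta\to J_sB\eta ,
\]
so $J_s\eta\in D(B)$, $BJ_s\eta=J_sB\eta$, and $(is-B)J_s\eta=J_s(is-B)\eta=\eta$. For arbitrary $\eta\in Y$ choose $\eta_n\in D(B)$ with $\eta_n\to\eta$. Then $J_s\eta_n\to J_s\eta$ and $(is-B)J_s\eta_n=\eta_n\to\eta$. Since $B$ is closed, $J_s\eta\in D(B)$ and $(is-B)J_s\eta=\eta$.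

Hence $is\in\rho(B)$ and $R(is,B)=J_s$ has norm at most $C_0$ for every $s\in\mathbb R$. The rescaling in Section~\ref{sec:tools} turns this into the bound $C_0/c$ for general $c$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EN}
Engel and Nagel, \emph{One-Parameter Semigroups for Linear Evolution Equations}.

\bibitem{source}
\emph{Improving Properties of Operators by Extensions and Reductions},
\texttt{https://ora.ox.ac.uk/\allowbreak objects/\allowbreak uuid:f2978369-108e-4143-9000-50a11c973e83/\allowbreak files/\allowbreak m99ff74c27cb6cb2f162795696ebb581d}.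

\end{thebibliography}
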